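# Self-Avoiding Walks Between Two Attracting Walls

## 1. Walks, visits and free energies

Fix a dimension $d\ge 2$ and weights $a,b\ge 0$, with the convention $0^0=1$. The unit vectors are $e_1,\dots,e_d$, and the *height* of a point $x$ is its last coordinate $x_d$. Since $d\ge2$, the direction $e_1$ is parallel to every hyperplane $\{x_d=\text{const}\}$.

**Definition (self-avoiding walk).** An $n$-step self-avoiding walk (SAW) is a sequence $\phi(0),\dots,\phi(n)$ of distinct points of $\mathbb Z^d$ with consecutive points at distance $1$. We write $c_n$ for the number of $n$-step SAWs from the origin. For $d=2$: $c_1=4$ and $c_2=12$, since the second step may be anything but a reversal.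

**Definition (strip or slab, visits).** For an integer $w\ge1$, let $\mathcal W_{w,n}$ be the set of $n$-step SAWs from the origin that stay in $0\le x_d\le w$. The *bottom wall* is $x_d=0$ and the *top wall* is $x_d=w$. A *visit* to a wall is a vertex of the walk, other than its starting vertex, lying in that wall. Let $v_a(\phi)$ and $v_b(\phi)$ count the visits to the bottom and top wall. The region is a strip for $d=2$ and a slab for $d=3$.

For example, let $d=2$, $w=2$, and let $\phi$ be the $7$-step walk
$$(0,0),(1,0),(1,1),(1,2),(2,2),(2,1),(2,0),(3,0).$$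
The times $1,6,7$ are bottom visits and the times $3,4$ are top visits, so $v_a=3$ and $v_b=2$. We shall meet this walk again.

**Definition (partition function, free energy of the strip).**
$$Z_{w,n}(a,b)=\sum_{\phi\in\mathcal W_{w,n}}a^{v_a(\phi)}b^{v_b(\phi)},\qquad \kappa_w(a,b)=\lim_{n\to\infty}\frac1n\log Z_{w,n}(a,b).$$
For $d=2$, listing the walks gives $Z_{w,1}=2a+1$ for $w\ge2$ and $Z_{1,1}=2a+b$. With two steps, $Z_{w,2}=2a^2+2a+3$ for $w\ge3$, while $Z_{2,2}=2a^2+2a+2+b$ and $Z_{1,2}=2a^2+2ab+2b^2$.

**Definition (half-space free energy).** Let $Z_n^+(c)$ be the sum of $c^{\#\text{visits}}$ over $n$-step SAWs from the origin in $x_d\ge0$, where visits to $x_d=0$ exclude the starting vertex, and $Z_0^+=1$. Put $\mathcal F(c)=\lim_n\frac1n\log Z^+_n(c)$. For $d=2$: $Z_1^+(c)=2c+1$ and $Z_2^+(c)=2c^2+2c+3$. When $w>n$ a walk cannot reach the top wall, so $Z_{w,n}(a,b)=Z_n^+(a)$. The definition of $\kappa_w$ sends $n\to\infty$ first, so in it the top wall always matters.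

Three elementary remarks. The straight walk along $+e_d$ has weight $1$, so $Z_n^+(c)\ge1$ and $\mathcal F(c)\ge0$. There are at most $(2d)^n$ walks, so $Z_n^+(c)\le(2d\max\{1,c\})^n$ and $\mathcal F(c)<\infty$. Finally $Z_n^+$ is nondecreasing in $c$, hence so is $\mathcal F$. With
$$M=\max\{\mathcal F(a),\mathcal F(b)\},\qquad D=\max\{1,a,b\},$$
we therefore have $M=\mathcal F(\max\{a,b\})$.

The following facts are known (Janse van Rensburg et al., 2006), and we take them as given.

1. $\kappa_w(a,b)$ exists for all $a,b\ge0$. (The limit $\mathcal F$ also exists.)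
2. $\kappa_w$ is continuous, increasing and almost-everywhere differentiable in $a$ and $b$.
3. $\kappa_w(a,b)$ is increasing in $w$ if $a\le1$ or $b\le1$.
4. As $w\to\infty$, $\kappa_w(a,b)\to\mathcal F(a)$ if $b\le1$, and $\kappa_w(a,b)\to\mathcal F(b)$ if $a\le1$.
5. There is $a_c>1$ such that $\mathcal F(a)$ is constant for $a<a_c$ and increasing for $a>a_c$.

If the walls are far apart and both reward visits, does a very long walk gain from having two walls, or does it do only as well as on the better one? Janse van Rensburg et al. (2006) conjectured the latter; the problem is taken from "Semi-flexible directed polymers in a strip with attractive walls", https://www.nicholasbeaton.com/talks/AustMS_2019.pdf. The conjecture is true in every dimension $d\ge2$.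

**Theorem 1.** For all $a,b\ge0$,
$$\lim_{w\to\infty}\kappa_w(a,b)=\max\{\mathcal F(a),\mathcal F(b)\}=\begin{cases}\mathcal F(a)& a\ge b,\\ \mathcal F(b)&a<b.\end{cases}$$

The second equality is just the monotonicity of $\mathcal F$. Sections 4 to 7 prove three sharper statements.

## 2. Width one, Cauchy–Schwarz, and cutting at mid-height

**One weight at most $1$.** If $a\le1$, then $\mathcal F(a)=\mathcal F(0)\le\mathcal F(b)$ by fact 5, so $M=\mathcal F(b)$ and Theorem 1 is fact 4. The case $b\le1$ is symmetric. What remains is $a,b>1$. There the lower bound is easy: $\kappa_w$ is increasing in each weight, so $\kappa_w(a,b)\ge\kappa_w(a,1)\to\mathcal F(a)$, and likewise for $b$. The real problem is the upper bound.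

**Width one in the plane.** Take $d=2$, $w=1$, $a=b$. Every vertex lies in a wall, so every walk has weight $a^n$. Consider walks built from steps $e_1$ and vertical steps with no two consecutive vertical steps. They are self-avoiding, and their number $h_n$ satisfies $h_n=h_{n-1}+h_{n-2}$ with $h_0=1$, $h_1=2$. Hence
$$\kappa_1(a,a)\ge\log a+\log\tfrac{1+\sqrt5}2 .$$

Compare with $\mathcal F(a)$ for $d=2$. Consider half-plane walks whose set of non-visit times in $\{1,\dots,n\}$ is a given set of size $j$. At most $2j$ steps have an endpoint at a non-visit time, with at most $4$ choices each. The other steps run along the wall line. They form at most $j+1$ blocks of consecutive steps, and within a block the direction cannot change, so each block has at most $2$ choices. Therefore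
$$Z_n^+(a)\le\sum_{j=0}^n\binom nj\,16^j\,2^{j+1}a^{n-j}=2(a+32)^n,\qquad \mathcal F(a)\le\log(a+32).$$
If $a\ge52$ then $\frac{1+\sqrt5}2a>a+32$, so $\kappa_1(a,a)>\mathcal F(a)=M$. Two close walls really do cooperate, and no proof can go through the inequality $\kappa_w\le M$ for each fixed $w$. In these cases, once Theorem 1 is proved, $\kappa_w(a,a)$ is not increasing in $w$. An error that vanishes only as $w\to\infty$ must be allowed.

**Cauchy–Schwarz.** A natural first attempt separates the two walls:
$$Z_{w,n}(a,b)=\sum_\phi a^{v_a}b^{v_b}\le Z_{w,n}(a^2,1)^{1/2}Z_{w,n}(1,b^2)^{1/2}.$$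
By fact 4, $\limsup_w\kappa_w(a,b)\le\frac12(\mathcal F(a^2)+\mathcal F(b^2))$. This settles $a^2,b^2<a_c$, where everything equals $\mathcal F(1)$. For $a=b>1$ it gives $\mathcal F(a^2)$, which exceeds $\mathcal F(a)$ as soon as $a^2>a_c$. The inequality treats the whole length of the walk as available to both walls at once.

**Cutting at mid-height.** A stretch of walk near one wall does not see the other. So cut the walk whenever it crosses the middle height, compare each stretch with a half-space walk, and multiply. The obstacle is the number of cuts. The steps $e_1,e_d,e_1,-e_d,e_1,\dots$, performed at mid-height, form a SAW that crosses every second step, so one must allow about $n/2$ cuts. The sum over cut times then contains $\binom n{\lfloor n/2\rfloor}\ge 2^n/(n+1)$. The resulting bound exceeds $M$ by at least $\log2$ however large $w$ is, and each piece brings a further constant factor.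

So the cuts must be made rare: we should cut *only when the walk arrives at the opposite wall*. Each switch then costs at least $w$ steps, so there are at most $n/w$ cuts. Their entropy and their constants, per step, vanish as $w\to\infty$. Between cuts the walk may touch its current wall as often as it likes and come near the other one. It is still a legitimate half-space walk that collects visits from one wall only.

## 3. Cutting at wall-to-wall crossings: proof of Theorem 1

**Step 1 (decomposition).** *The purpose is to bound $Z_{w,n}$ by products of half-space partition functions with few factors.*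

Let $\phi\in\mathcal W_{w,n}$ and $t_0=0$. Given $t_{j-1}$, at which $\phi$ is in one wall, let $t_j$ be the first time $t$ with $t_{j-1}<t\le n$ at which $\phi$ is in the *other* wall, if there is one. We obtain $0=t_0<t_1<\dots<t_k\le n$, and $\phi(t_j)$ is in the bottom wall for even $j$ and in the top wall for odd $j$. Changing the height by $w$ takes at least $w$ steps, so $t_j-t_{j-1}\ge w$ and $k\le n/w$.

For $1\le j\le k$ let piece $j$ be $\phi$ restricted to $[t_{j-1},t_j]$, and let the last piece be $\phi$ restricted to $[t_k,n]$. Reflect by $x_d\mapsto w-x_d$ each piece that starts in the top wall, and translate each piece so that it starts at the origin. Each piece is now a half-space SAW.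

Next we follow the weights. At times $t_{j-1}<t<t_j$ (or $t_k<t\le n$ in the last piece) the walk does not meet the wall opposite to $\phi(t_{j-1})$, so the visits of $\phi$ at these times are exactly the half-space visits of the piece. The vertex $\phi(t_j)$ is at height $w>0$ in piece $j$, so piece $j$ does not count it. It is the starting vertex of the next piece, so that piece does not count it either. As a visit of $\phi$ it has weight at most $D$.

In the $7$-step example, $w=2$, $t_1=3$, $t_2=6$, $k=2$. The three pieces have weights $a$, $b$, $a$ (from times $1$, $4$, $7$), and the cut vertices have weights $b$ and $a$. The product is $a^3b^2$, as it should be.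

Put $\alpha_j=a$ for odd $j$ and $\alpha_j=b$ for even $j$. The walk is determined by $(t_1,\dots,t_k)$ and the pieces. Dropping the requirement that different pieces avoid each other,
$$Z_{w,n}(a,b)\le\sum_{0\le k\le n/w}\ \sum_{t_1<\dots<t_k}D^k\Big[\prod_{j=1}^kZ^+_{t_j-t_{j-1}}(\alpha_j)\Big]Z^+_{n-t_k}(\alpha_{k+1}),\tag{1}$$
where all $t_j-t_{j-1}\ge w$.

**Step 2 (size of one term).** *The purpose is to bound the product in (1), keeping track of the fact that the first piece sees the bottom wall.*

Let $\delta>0$. Since $\frac1m\log Z_m^+(c)\to\mathcal F(c)$, there is $K_\delta\ge1$ with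
$$Z_m^+(c)\le K_\delta\, e^{m(\mathcal F(c)+\delta)}\qquad(m\ge0,\ c\in\{a,b\}).\tag{2}$$
The piece lengths add up to $n$. Use $\mathcal F(\alpha_j)\le M$ for $j\ge2$ and keep $\alpha_1=a$. If $k\ge1$, the first piece has length $t_1\ge w$, and the product of the $Z^+$ factors is at most
$$K_\delta^{k+1}e^{n\delta}e^{t_1\mathcal F(a)+(n-t_1)M}\le K_\delta^{k+1}e^{n\delta}e^{nM-w(M-\mathcal F(a))}.$$
If $k=0$ it is at most $K_\delta e^{n\delta}e^{nM-n(M-\mathcal F(a))}$. In all cases it is at most $K_\delta^{k+1}e^{n\delta}e^{nM-\min\{w,n\}(M-\mathcal F(a))}$.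

**Step 3 (number of terms).** *The purpose is to show that the choice of cut times costs $o(1)$ per step as $w\to\infty$.*

Let $w\ge2$, $x=1/w\le\frac12$ and $H(x)=-x\log x-(1-x)\log(1-x)$. For given $k$ there are at most $\binom nk$ choices of the cut times. Since $x/(1-x)\le1$, we have $x^k(1-x)^{n-k}\ge x^{xn}(1-x)^{(1-x)n}$ for $k\le xn$. Thus
$$1\ge\sum_{k\le xn}\binom nkx^k(1-x)^{n-k}\ge e^{-nH(x)}\sum_{k\le xn}\binom nk,$$
so $\sum_{k\le n/w}\binom nk\le e^{nH(1/w)}$. Note that $H(1/w)\to0$ as $w\to\infty$.

**Step 4 (upper bound).** Since $D^kK_\delta^{k+1}\le(DK_\delta)^{1+n/w}$, Steps 1 to 3 give, for all $n\ge1$, $w\ge2$, $\delta>0$,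
$$\log Z_{w,n}(a,b)\le nM-\min\{w,n\}(M-\mathcal F(a))+n\delta+nH(\tfrac1w)+\big(1+\tfrac nw\big)\log(DK_\delta).\tag{3}$$
The second term is $\le0$; drop it, divide by $n$, and let $n\to\infty$:
$$\kappa_w(a,b)\le M+\delta+H(\tfrac1w)+\tfrac1w\log(DK_\delta).$$
Let $w\to\infty$ with $\delta$ fixed, and then $\delta\to0$. The order matters, because $K_\delta$ may grow as $\delta\to0$. We get $\limsup_w\kappa_w(a,b)\le M$.

**Step 5 (lower bound).** *The purpose is to confine the walk near one chosen wall.* Let $1\le w_0<w$. Then
$$Z_{w,n}(a,b)\ge Z_{w_0,n}(a,1),\qquad Z_{w,n}(a,b)\ge Z_{w_0,\,n-(w-w_0)}(1,b)\quad(n\ge w-w_0).\tag{4}$$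
For the first bound, walks confined to $0\le x_d\le w_0$ never meet $x_d=w$, so their weight is $a^{v_a}$. For the second, go straight up from the origin to height $w-w_0$, then follow any SAW in $w-w_0\le x_d\le w$ from the point reached, which is in the lower boundary of this sub-slab. The straight part, before its last vertex, has height less than $w-w_0$, so the result is a SAW. After time $0$ all heights are at least $1$, so there are no bottom visits, and the straight part does not reach height $w$. The weight is exactly $b^{v_b}$.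

Divide by $n$ and let $n\to\infty$: $\kappa_w(a,b)\ge\max\{\kappa_{w_0}(a,1),\kappa_{w_0}(1,b)\}$ for all $w>w_0$. Let $w\to\infty$, then $w_0\to\infty$. By fact 4, $\liminf_w\kappa_w(a,b)\ge M$. With Step 4 this proves Theorem 1. $\blacksquare$

## 4. Width growing with length

In (3) we carried a term that Theorem 1 did not need. It records that a walk starting at the bottom must spend $w$ steps before it can profit from the top wall, and it decides what happens when $w$ and $n$ grow together.

**Theorem 2.** Let $w_n\to\infty$ be integers, and $a,b\ge0$.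

1. If $\mathcal F(a)\ge\mathcal F(b)$, then $\frac1n\log Z_{w_n,n}(a,b)\to\mathcal F(a)=M$, however fast $w_n$ grows.
2. If $\mathcal F(a)<\mathcal F(b)$, then $\frac1n\log Z_{w_n,n}(a,b)\to M$ if and only if $w_n=o(n)$. Moreover, if $w_n/n\to\rho\in[0,1]$, then
$$\max\{\mathcal F(a),(1-\rho)\mathcal F(b)\}\le\liminf_n\tfrac1n\log Z_{w_n,n}\le\limsup_n\tfrac1n\log Z_{w_n,n}\le\rho\mathcal F(a)+(1-\rho)\mathcal F(b).$$

For instance, if $w_n=n+1$ then $Z_{w_n,n}(a,b)=Z_n^+(a)$ and the limit is $\mathcal F(a)$, in agreement with both parts (here $\rho=1$).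

**Step 1 (a lower bound for every growth of $w_n$).** Fix $w_0$. For large $n$ we have $w_n>w_0$, and the first bound in (4) gives $\liminf_n\frac1n\log Z_{w_n,n}(a,b)\ge\kappa_{w_0}(a,1)$. As $w_0\to\infty$ the right side tends to $\mathcal F(a)$. So the liminf is at least $\mathcal F(a)$, in both parts.

**Step 2 (part 1).** Drop the second term in (3), put $w=w_n$, and divide by $n$:
$$\tfrac1n\log Z_{w_n,n}\le M+\delta+H(\tfrac1{w_n})+\big(\tfrac1n+\tfrac1{w_n}\big)\log(DK_\delta).$$
Let $n\to\infty$, then $\delta\to0$: the limsup is at most $M$. If $\mathcal F(a)\ge\mathcal F(b)$ then $M=\mathcal F(a)$, and Step 1 completes part 1.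

**Step 3 (bounds in part 2).** Now $M=\mathcal F(b)$. Let $w_n/n\to\rho\in[0,1)$. Then $n-(w_n-w_0)\to\infty$, with ratio to $n$ tending to $1-\rho$, so the second bound in (4) gives $\liminf_n\frac1n\log Z_{w_n,n}\ge(1-\rho)\kappa_{w_0}(1,b)$, which tends to $(1-\rho)\mathcal F(b)$ as $w_0\to\infty$. For $\rho=1$ this bound reads $0$, and $0\le\mathcal F(a)$. With Step 1 the lower bound follows. For the upper bound, suppose $w_n/n\to\rho\in[0,\infty]$ along a subsequence. Keeping the second term in (3),
$$\limsup\tfrac1n\log Z_{w_n,n}\le M-\min\{\rho,1\}(M-\mathcal F(a))\quad\text{along it}.$$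
For $\rho\in[0,1]$ this is $\rho\mathcal F(a)+(1-\rho)\mathcal F(b)$.

**Step 4 (the criterion).** If $w_n=o(n)$, Step 3 with $\rho=0$ gives convergence to $\mathcal F(b)=M$. If not, some subsequence has $w_n/n\to\rho\in(0,\infty]$, and along it the limsup is strictly less than $M$, because $\mathcal F(a)<M$. So there is no convergence to $M$. $\blacksquare$

## 5. Convexity and the first-order line $a=b>a_c$

In this section $a,b>0$. Write $u=\log a$, $v=\log b$, $u_c=\log a_c$, $f(u)=\mathcal F(e^u)$, $\kappa_\infty(u,v)=f(\max\{u,v\})$, and, by abuse of notation, $\kappa_w(u,v)$ for $\kappa_w(e^u,e^v)$. Let $\langle\cdot\rangle_{w,n}$ be the expectation in which $\phi\in\mathcal W_{w,n}$ has probability $a^{v_a(\phi)}b^{v_b(\phi)}/Z_{w,n}(a,b)$. For $d=2$, $n=1$, $w\ge2$, for example, $\langle v_a\rangle_{w,1}=2a/(2a+1)$.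

**Definition (subgradient).** For a finite convex $g$ on $\mathbb R^2$, $\partial g(x)$ is the set of $p\in\mathbb R^2$ with $g(y)\ge g(x)+p\cdot(y-x)$ for all $y$. If $g$ is differentiable at $x$, then $\partial g(x)=\{\nabla g(x)\}$: put $y=x+sz$ with $s$ of either sign, divide by $s$, and let $s\to0$. For $g(u,v)=\max\{u,v\}$ at the origin, $\partial g=\{(p,1-p):0\le p\le1\}$.

**Theorem 3.**

1. $\kappa_w\to\kappa_\infty$ uniformly on compact subsets of $\{(u,v)\in\mathbb R^2\}$.
2. $\kappa_\infty$ is constant on $\{a,b\le a_c\}$. It is non-differentiable at every point of the half-line $a=b>a_c$. For fixed $b>a_c$, $\partial\kappa_\infty/\partial u$ jumps at $a=b$ from $0$ to $f'(\log b\,+)>0$ (a first-order transition). Off the diagonal, $\kappa_\infty$ is differentiable at $(u,v)$ if and only if $f$ is differentiable at $\max\{u,v\}$.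
3. Suppose $f$ is differentiable at $\max\{u,v\}$ (all but countably many values). As $n\to\infty$ and then $w\to\infty$: if $a>b$, then $\frac1n\langle v_a\rangle_{w,n}\to f'(u)$ and $\frac1n\langle v_b\rangle_{w,n}\to0$; if $a<b$, symmetrically; if $a=b$, then $\frac1n\langle v_a+v_b\rangle_{w,n}\to f'(u)$. Here "$X_{w,n}\to x$" means $\lim_w\limsup_n|X_{w,n}-x|=0$.

**Step 1 (convexity).** *The purpose is to put all functions in the convex setting, where pointwise limits control derivatives.* Let $g_{w,n}(u,v)=\frac1n\log Z_{w,n}(e^u,e^v)$. Since $Z_{w,n}(e^u,e^v)=\sum_\phi e^{uv_a+vv_b}$, Hölder's inequality shows that $\log Z_{w,n}$ is convex in $(u,v)$, and differentiation gives $\nabla g_{w,n}=\frac1n(\langle v_a\rangle_{w,n},\langle v_b\rangle_{w,n})$. The limit $\kappa_w$ is convex. It is finite, because the straight walk along $e_1$ gives $Z_{w,n}\ge\min\{1,a\}^n$ and counting gives $Z_{w,n}\le(2dD)^n$. By Theorem 1, $\kappa_\infty$ is a finite pointwise limit of the $\kappa_w$, hence convex. In the same way $f$ is a finite limit of the convex functions $\frac1n\log Z_n^+(e^u)$,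 hence convex. In particular $f$ is continuous, has one-sided derivatives everywhere, and is differentiable off a countable set.

**Step 2 (part 1).** Pointwise convergence of finite convex functions to a finite function is uniform on compact sets (Rockafellar, *Convex Analysis*, Theorem 10.8). Apply this to $\kappa_w\to\kappa_\infty$.

**Step 3 (part 2).** By fact 5 and continuity, $f$ is constant on $(-\infty,u_c]$ and increasing beyond, so $\kappa_\infty$ is constant on $\{u,v\le u_c\}$. For $u>u_c$, convexity gives
$$f'(u+)\ge f'(u-)\ge\frac{f(u)-f(u_c)}{u-u_c}>0.$$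
At $(u,u)$ with $u>u_c$, $\kappa_\infty(u+s,u)$ equals $f(u)$ for $s<0$ and $f(u+s)$ for $s>0$. Its one-sided derivatives at $s=0$ are $0$ and $f'(u+)>0$, so $\kappa_\infty$ is not differentiable there.

For the jump at $u=v=\log b$: for $u<v$ the derivative in $u$ is $0$. For $u>v$ the one-sided derivatives in $u$ are $f'(u\pm)$, and $f'(v+)\le f'(u-)\le f'(u+)$. For $z>u$ we have $f'(u+)\le\frac{f(z)-f(u)}{z-u}$. Let $u\downarrow v$ and then $z\downarrow v$: the limsup of $f'(u+)$ is at most $f'(v+)$. So the derivative tends to $f'(v+)$ as $u\downarrow v$.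

Near a point off the diagonal, $\kappa_\infty$ equals $f(u)$ or $f(v)$, a function of one variable, so it is differentiable exactly when $f$ is.

**Step 4 (convergence of subgradients).** *The purpose is to transfer the limit to gradients, that is, to visit densities.* We use a case of Rockafellar, Theorem 24.5: if finite convex $g_i\to g$ pointwise, with $g$ finite convex, then for each $x$ and $\varepsilon>0$ we have $\partial g_i(x)\subset\partial g(x)+\varepsilon B$ for all large $i$, where $B$ is the closed unit ball. Here is a proof. If it fails, there are $p_i\in\partial g_i(x)$, for infinitely many $i$, at distance more than $\varepsilon$ from every point of $\partial g(x)$. For a coordinate vector $e$, $g_i(x)-g_i(x-e)\le p_i\cdot e\le g_i(x+e)-g_i(x)$, and both ends converge, so the $p_i$ are bounded. Pass to a subsequence $p_i\to p$ and let $i\to\infty$ in $g_i(y)\ge g_i(x)+p_i\cdot(y-x)$. This gives $p\in\partial g(x)$, a contradiction.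

**Step 5 (part 3).** Apply Step 4 to $\kappa_w\to\kappa_\infty$, and for each $w$ to $g_{w,n}\to\kappa_w$. For every $\varepsilon>0$, all $w\ge w_0$ and all $n\ge n_0(w)$, the vector $\frac1n(\langle v_a\rangle,\langle v_b\rangle)$ is within $2\varepsilon$ of some point of $\partial\kappa_\infty(u,v)$. If $u>v$, this set is $\{(f'(u),0)\}$ by part 2, which proves the claim for $a>b$; the case $a<b$ is symmetric. If $u=v$ and $(p,q)\in\partial\kappa_\infty(u,u)$, then $f(u+s)=\kappa_\infty(u+s,u+s)\ge f(u)+s(p+q)$ for $s$ of both signs, so $p+q=f'(u)$. Hence $\frac1n\langle v_a+v_b\rangle$ is within $2\sqrt2\,\varepsilon$ of $f'(u)$. $\blacksquare$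

## 6. Bridges and subexponential corrections

Theorem 1 comes without a rate because $K_\delta$ in (2) is not controlled. We now make it explicit. Let $\mu=\lim c_n^{1/n}$. Since $c_{m+n}\le c_mc_n$, Fekete's lemma (for a subadditive sequence $x_n$, $\lim x_n/n=\inf_{n\ge1} x_n/n$) shows that $\mu$ exists and $c_n\ge\mu^n$. Put $\gamma=3$, and note that $\pi\sqrt{2/3}<2.6<3$.

**Theorem 4.** For each $a,b\ge0$ there are constants $C,w_1$ (depending on $a,b,d$) such that for $w\ge w_1$
$$M-\frac C{\sqrt w}\le\kappa_w(a,b)\le M+\frac4{\sqrt w}.$$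
If moreover $\max\{a,b\}>a_c$, then with $\Delta=M-\log\mu>0$, for all large $w$: $\ \kappa_w(a,b)\le M+\dfrac{18}{\Delta w}$.

We need $Z_n^+(c)\le e^{n\mathcal F(c)}$ up to a factor $e^{O(\sqrt n)}$. If $L_mL_n\le L_{m+n}$, then $L_n$ never exceeds its exponential growth. So we look for such a family $L$ to which $Z^+$ can be compared, and this is what bridges provide. The one precaution is to unfold walks in direction $e_1$, *parallel* to the walls. Then heights, and with them the weights, are kept.

**Definition (bridge, span).** An $N$-step SAW $\beta$ is a *bridge* if $\beta_1(0)<\beta_1(i)\le\beta_1(N)$ for $1\le i\le N$. Its *span* is $\beta_1(N)-\beta_1(0)$. Let $B_N(c)$ be the sum of $c^{\#\text{visits}}$ over $N$-step bridges from the origin in $x_d\ge0$, let $L_N(c)$ be the same sum over those with final height $0$, and let $b_N$ be the number of all $N$-step bridges from the origin, without half-space constraint.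

For $d=2$, $(0,0),(1,0),(1,1)$ is a bridge of span $1$, while $(0,0),(0,1),(1,1)$ is not a bridge. The first step of a bridge is $e_1$, so $B_1=L_1=c$, $B_2=c^2+c$, $L_2=c^2$, $b_2=3$.

A bridge may be followed by any walk whose first coordinate stays strictly above its starting value, and the result is self-avoiding. If both are bridges, so is the concatenation.

**Lemma 5.** Put $q_n=(n+1)e^{\pi\sqrt{2(n+1)/3}}$.

1. For $c\ge1$: $Z_n^+(c)\le q_nB_{n+2}(c)$. Also $c_n\le q_nb_{n+2}$.
2. $L_mL_n\le L_{m+n}$, so $L_N(c)\le e^{N\mathcal F(c)}$ for $c>0$. Likewise $b_N\le\mu^N$.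
3. $c\,B_N(c)^2\le(N+1)L_{2N+1}(c)$.
4. $\mathcal F(1)=\log\mu$. For $c\ge1$, $Z_n^+(c)\le q_n\sqrt{n+3}\,e^{(n+5/2)\mathcal F(c)}$, and $c_n\le q_n\mu^{n+2}$.

**Step 1 (Hammersley–Welsh unfolding).** *The purpose is to turn a walk that stays strictly ahead of its start into a bridge, with few preimages.* Let $\psi$ be an $N$-step SAW with $\psi_1(i)>\psi_1(0)$ for $i\ge1$. Put $n_0=0$. Let $A_1=\max_i(\psi_1(i)-\psi_1(0))$, last attained at time $n_1$; let $A_2=\max_{i\ge n_1}(\psi_1(n_1)-\psi_1(i))$, last attained at $n_2$; let $A_3=\max_{i\ge n_2}(\psi_1(i)-\psi_1(n_2))$, last attained at $n_3$; and so on until $n_k=N$ (with $k=0$ if $N=0$).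

Since $n_j$ is the *last* time of an extremum, after $n_j$ the coordinate $\psi_1$ is strictly on one side of $\psi_1(n_j)$; for $j=0$ this is the hypothesis on $\psi$. So on its way back from $\psi_1(n_j)$ the walk never returns to $\psi_1(n_{j-1})$, and $A_{j+1}<A_j$. Thus $A_1>A_2>\dots>A_k>0$. For odd $j$ the segment of $\psi$ on $[n_{j-1},n_j]$ is a bridge of span $A_j$; for even $j$ it becomes one after reflection in the first coordinate. Reflect the even segments and concatenate. The result is a bridge $\chi$ of $N$ steps and span $A_1+\dots+A_k$, and all coordinates other than the first are unchanged at every time.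

For example, $\psi=(0,0),(1,0),(2,0),(2,1),(1,1),(1,2)$ has $A_1=2$, $n_1=3$, $A_2=1$, $n_2=5$, and $\chi=(0,0),(1,0),(2,0),(2,1),(3,1),(3,2)$, of span $3=2+1$.

From $\chi$ and $(A_j)$ we recover $n_j$ as the last time at which $\chi_1-\chi_1(0)=A_1+\dots+A_j$, and then $\psi$ by reflecting back. So a bridge of span $s$ has at most $P(s)$ preimages (for a given starting point), where $P(s)$ is the number of partitions of $s$ into distinct parts and $P(0)=1$.

**Step 2 (distinct partitions).** For $s\ge1$ and $x>0$, the generating function $\prod_k(1+z^k)$ at $z=e^{-x}$ gives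
$$P(s)\le e^{xs}\prod_{k\ge1}(1+e^{-kx})\le\exp\Big(xs+\int_0^\infty\log(1+e^{-xy})\,dy\Big)=\exp\Big(xs+\frac{\pi^2}{12x}\Big),$$
because $\int_0^\infty\log(1+e^{-t})\,dt=\sum_{k\ge1}(-1)^{k+1}/k^2=\pi^2/12$. With $x=\pi/\sqrt{12s}$ both terms equal $\pi\sqrt{s/12}$, so $P(s)\le e^{\pi\sqrt{s/3}}$, which is also true for $s=0$.

**Step 3 (Lemma 5, part 1).** *The purpose is to treat an arbitrary half-space walk by splitting it at its leftmost level.* Let $\phi$ be an $n$-step half-space SAW from the origin, and let $m$ be the last time at which $\phi_1$ is minimal. Put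
$$\psi^{(1)}=(\phi(m)-e_1,\phi(m),\phi(m-1),\dots,\phi(0)),\qquad\psi^{(2)}=(\phi(m),\phi(m+1),\dots,\phi(n)).$$
These have $m+1$ and $n-m$ steps, and each stays strictly ahead of its start: the first because $\phi_1\ge\phi_1(m)$ throughout, the second because $m$ is the last minimum. Unfold them to bridges $\beta^{(1)},\beta^{(2)}$ with spans $s_1,s_2$. A span is at most the number of steps, so $s_1+s_2\le n+1$.

Reverse $\beta^{(1)}$ and reflect its first coordinate; call the result $\tilde\beta^{(1)}$. Its first coordinate is minimal (perhaps not uniquely) at the start and has a strict maximum at the end, and its successive heights are $\phi_d(0)=0,\phi_d(1),\dots,\phi_d(m),\phi_d(m)$. Now take a step $e_1$ from the origin, then $\tilde\beta^{(1)}$, then $\beta^{(2)}$, translating parallel to the wall. The initial step makes the start a strict minimum, and the strict maximum at the end of $\tilde\beta^{(1)}$ makes the junction self-avoiding. So this is a half-space bridge from the origin with $1+(m+1)+(n-m)=n+2$ steps. Its heights are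
$$0,\ \phi_d(0),\ \phi_d(1),\dots,\phi_d(m),\ \phi_d(m),\ \phi_d(m+1),\dots,\phi_d(n).$$
Every visit of $\phi$ is represented by a visit of the image, and the extra visits have weight $c\ge1$, so the weight does not decrease.

Given $m$, the image determines $\beta^{(1)}$ and $\beta^{(2)}$ up to translation (cut at times $1$ and $m+2$). Then $\psi^{(1)},\psi^{(2)}$ are determined up to translation and up to $P(s_1)P(s_2)$ choices, and they determine $\phi$, since $\phi(0)=0$. Finally
$$P(s_1)P(s_2)\le e^{\pi(\sqrt{s_1}+\sqrt{s_2})/\sqrt3}\le e^{\pi\sqrt{2(s_1+s_2)/3}}\le e^{\pi\sqrt{2(n+1)/3}},$$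
and $m$ has $n+1$ values. This proves $Z_n^+\le q_nB_{n+2}$. The same argument without half-space and weights gives $c_n\le q_nb_{n+2}$.

**Step 4 (part 2).** Concatenate two bridges counted by $L_m$ and $L_n$. The junction has height $0$ and is counted as a visit once, as the end of the first bridge, so weights multiply. For given $m$ the map is injective. Thus $L_mL_n\le L_{m+n}$. Then $L_N^k\le L_{kN}\le Z_{kN}^+$. Take $k$-th roots and let $k\to\infty$: $L_N\le e^{N\mathcal F(c)}$. In the same way $b_N^k\le b_{kN}\le c_{kN}$ gives $b_N\le\mu^N$.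

**Step 5 (part 3).** *The purpose is to return to height $0$, at polynomial cost.* Let $B_N(c;h)$ be the part of $B_N(c)$ with final height $h\in\{0,\dots,N\}$. Given two such bridges $\phi,\psi$ with the same $h$, follow $\phi$, then a step $e_1$, then $\psi$ reversed and reflected in the first coordinate, translated parallel to the wall. After $\phi$, which ends at its maximal first coordinate, the step $e_1$ enters fresh territory. The last part starts at its minimal first coordinate and ends at its strict maximum. So the result is a half-space bridge of $2N+1$ steps from height $0$ to height $0$. Its visits are those of $\phi$, those of $\psi$, and the new endpoint $\psi(0)$: in total $v(\phi)+v(\psi)+1$, where $v$ counts visits. The map is injective, so $c\sum_hB_N(c;h)^2\le L_{2N+1}(c)$. By Cauchy–Schwarz over the $N+1$ values of $h$, $B_N^2\le(N+1)\sum_hB_N(c;h)^2$, and part 3 follows.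

**Step 6 (part 4).** Exchanging the axes $1$ and $d$ turns bridges into walks with positive height after the start, so $b_n\le Z_n^+(1)\le c_n$. Since $b_n\ge c_{n-2}/q_{n-2}$ for $n\ge2$ and $\frac1n\log q_n\to0$, we get $\mathcal F(1)=\log\mu$. For $c\ge1$, parts 3 and 2 give $B_{n+2}^2\le(n+3)L_{2n+5}\le(n+3)e^{(2n+5)\mathcal F(c)}$. Take the square root and insert it in part 1. Finally $c_n\le q_nb_{n+2}\le q_n\mu^{n+2}$. $\blacksquare$

**Consequences.** By fact 5, with $a_c>1$, and the continuity of $f$, we have $\mathcal F(c)=\log\mu$ for $0\le c\le a_c$. Hence $M\ge\log\mu$ always, and $\Delta=M-\log\mu>0$ if $\max\{a,b\}>a_c$. Moreover there is $A=A(a,b,d)$ with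
$$Z_n^+(c)\le Ae^{\gamma\sqrt n}e^{nM}\ (c\in\{a,b\}),\qquad c_n\le Ae^{\gamma\sqrt n}\mu^n\qquad(n\ge0).\tag{5}$$
For $c\ge1$ and for $c_n$ this is part 4, since $\sqrt{n+1}\le\sqrt n+1$ and $\pi\sqrt{2/3}<\gamma$ make $q_n\sqrt{n+3}\,e^{-\gamma\sqrt n}$ bounded. For $c<1$ use $Z_n^+(c)\le Z_n^+(1)$ and $\mathcal F(1)\le M$.

## 7. Rates of convergence: proof of Theorem 4

**Step 1 (a generating-function form of the decomposition).** *The purpose is to replace the count of cut times by a geometric series.* Let $Y_m(c)$ be the part of $Z_m^+(c)$ from walks whose last vertex has height $w$ and whose earlier vertices have height $\ne w$, so $Y_m=0$ for $m<w$. In Section 3, piece $j\le k$ reaches height $w$ first at its end. So in (1) the factors $Z^+_{t_j-t_{j-1}}(\alpha_j)$, $j\le k$, may be replaced by $Y_{t_j-t_{j-1}}(\alpha_j)$. Let $s=M+\eta$ with $\eta>0$, multiply by $e^{-ns}$, and sum over $n\ge0$. The piece lengths become independent summation variables, so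
$$\sum_nZ_{w,n}e^{-ns}\le R\sum_{k\ge0}(DQ)^k,\qquad Q=\max_{c\in\{a,b\}}\sum_{m\ge w}Y_m(c)e^{-ms},\quad R=\max_{c\in\{a,b\}}\sum_{m\ge0}Z_m^+(c)e^{-ms}.$$
By (5), $R<\infty$. If $DQ<1$, the series converges, so $Z_{w,n}\le e^{ns}$ for large $n$ and $\kappa_w\le M+\eta$. It remains to choose $\eta$ with $Q\to0$.

**Step 2 (the bound $4/\sqrt w$).** Take $\eta=(\gamma+1)/\sqrt w=4/\sqrt w$. For $m\ge w$ we have $\gamma\sqrt m\le\gamma m/\sqrt w$. By (5) and $Y_m\le Z_m^+$,
$$Q\le A\sum_{m\ge w}e^{\gamma m/\sqrt w-4m/\sqrt w}=A\sum_{m\ge w}e^{-m/\sqrt w}=\frac{Ae^{-\sqrt w}}{1-e^{-1/\sqrt w}}\le2A\sqrt w\,e^{-\sqrt w}\to0,$$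
since $1-e^{-y}\ge y/2$ for $0\le y\le1$.

**Step 3 (the bound $18/(\Delta w)$ when $\max\{a,b\}>a_c$).** *The purpose is to use that a crossing from wall to wall ends with at least $w$ unrewarded steps, each losing about $\Delta$.* Split a walk counted by $Y_m(c)$ at its last time $r$ at height $0$ (possibly $r=0$). The remaining $m-r\ge w$ steps have no visits, so $Y_m(c)\le\sum_{r\le m-w}Z_r^+(c)\,c_{m-r}$. By (5), and since $s-\log\mu\ge\Delta$,
$$Q\le\Big[A\sum_{r\ge0}e^{\gamma\sqrt r-\eta r}\Big]\Big[A\sum_{l\ge w}e^{\gamma\sqrt l-\Delta l}\Big]\le\frac{Ae^{\gamma^2/(2\eta)}}{1-e^{-\eta/2}}\cdot\frac{Ae^{\gamma^2/(2\Delta)}e^{-\Delta w/2}}{1-e^{-\Delta/2}},$$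
where we used $\gamma\sqrt r\le\frac{\eta r}2+\frac{\gamma^2}{2\eta}$ and $\gamma\sqrt l\le\frac{\Delta l}2+\frac{\gamma^2}{2\Delta}$ (arithmetic–geometric mean). Take $\eta=2\gamma^2/(\Delta w)=18/(\Delta w)$. Then $\gamma^2/(2\eta)=\Delta w/4$ and $1/(1-e^{-\eta/2})=O(w)$, so $Q=O(we^{-\Delta w/4})\to0$.

For the lower bound let $c_*=\max\{a,b\}$ if this exceeds $a_c$, and $c_*=1$ otherwise. Then $c_*\ge1$ and $\mathcal F(c_*)=M$.

**Step 4 (bridges fit into the strip).** *The claim is that if $1\le N\le w-2$, then $\kappa_w(a,b)\ge\frac1N\log L_N(c_*)$.* Concatenate $k$ bridges counted by $L_N$; all heights are in $[0,N]$.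

- If $c_*=a>a_c$, start at the origin. The top wall is not reached, and $Z_{w,kN}(a,b)\ge L_N(a)^k$.
- If $c_*=b>a_c$, go straight up to the top wall, then use the bridges upside down. They have first coordinate $>0$ after their start, so they avoid the straight segment, and heights at least $w-N\ge1$, so there are no bottom visits. The arrival at the top is one visit. Hence $Z_{w,w+kN}(a,b)\ge b\,L_N(b)^k$.
- If $c_*=1$, take one step $e_d$ and then use the bridges raised by $1$, with heights in $[1,N+1]\subset[1,w-1]$. They avoid the origin, because their first coordinate is positive after their start, and there are no visits. Hence $Z_{w,1+kN}(a,b)\ge L_N(1)^k$.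

Take logarithms, divide by the number of steps, and let $k\to\infty$.

**Step 5 (half-space walks are not too few).** *The claim is that there are $C_1,n_0$ such that for each $n\ge n_0$ some $m\in[n,2n]$ has $Z_m^+(c_*)\ge e^{mM-C_1\sqrt m}$.*

If $c_*=1$, take $m=n$: $Z_m^+(1)\ge b_m\ge c_{m-2}/q_{m-2}\ge\mu^{m-2}/q_{m-2}$, and $M=\log\mu$.

Let $c_*>a_c$. The function $Z_n^+$ is not obviously submultiplicative, because a walk cut in the middle continues from a positive height. So let $S_j$ be the maximum over starting heights $h\ge0$ of the partition function of $j$-step walks in $x_d\ge0$ started at height $h$, with weight $c_*$ per visit at times $\ge1$. The maximum exists, since for all $h>j$ the value is $c_j$. Cutting at time $i$ gives $S_{i+j}\le S_iS_j$. By Fekete's lemma $S_j\ge e^{j\sigma}$ with $\sigma=\lim\frac1j\log S_j$, and $S_j\ge Z_j^+(c_*)$ gives $\sigma\ge M$. So $S_j\ge e^{jM}$.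

Let $h$ attain $S_{2n}$. Walks with no vertex in the wall contribute at most $c_{2n}\le Ae^{\gamma\sqrt{2n}}\mu^{2n}\le\frac12e^{2nM}$ for large $n$, because $\Delta>0$. A walk with $\phi(j)$ in the wall splits there into two half-space walks from a wall vertex, $(\phi(j),\dots,\phi(0))$ and $(\phi(j),\dots,\phi(2n))$. The weight of $\phi$ is at most $c_*$ times the product of their weights: the factor $c_*\ge1$ accounts for the visit at time $j$, and if $\phi(0)$ is in the wall and $j\ge1$, then the reversed walk has one extra factor $c_*\ge1$. Choosing for each walk its first such $j$,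
$$\sum_{j=0}^{2n}c_*Z_j^+(c_*)Z_{2n-j}^+(c_*)\ge\tfrac12e^{2nM}.$$
So for some $j$ the summand is at least $e^{2nM}/(4n+2)$. Let $m=\max\{j,2n-j\}\in[n,2n]$. By (5) (here $c_*\in\{a,b\}$) and $2n-m\le n$, $Z_{2n-m}^+(c_*)\le Ae^{\gamma\sqrt n}e^{(2n-m)M}$. Hence
$$Z_m^+(c_*)\ge\frac{e^{mM}e^{-\gamma\sqrt n}}{c_*A(4n+2)},$$
which is at least $e^{mM-C_1\sqrt m}$ for a suitable $C_1$, since $m\ge n$.

**Step 6 (from half-space walks to closed-up bridges).** Let $N=2m+5$. Lemma 5, parts 3 and 1, gives
$$L_N(c_*)\ge\frac{c_*B_{m+2}(c_*)^2}{m+3}\ge\frac{Z_m^+(c_*)^2}{(m+3)q_m^2}\ge\frac{e^{2mM-2C_1\sqrt m}}{(m+3)q_m^2}\ge e^{NM-C_2\sqrt N}$$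
for large $n$, because $2mM=NM-5M$ and $\log q_m=O(\sqrt m)$. Take $n=\lfloor(w-7)/4\rfloor$. Since $n\le m\le2n$, we have $N\le4n+5\le w-2$ and $N\ge2n+5\ge w/4$ for large $w$. Step 4 gives
$$\kappa_w(a,b)\ge M-\frac{C_2}{\sqrt N}\ge M-\frac{2C_2}{\sqrt w}.\qquad\blacksquare$$

No claim is made that these rates are optimal.
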